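\title{Recognizing Strongly Chordal Graphs in Linear Time}

\begin{abstract}
We give a deterministic algorithm that decides in time $O(n+m)$ whether a graph with $n$ vertices and $m$ edges, given by adjacency lists, is strongly chordal and, if so, outputs a simple (indeed strong) elimination ordering. The model is the unit-cost RAM with words of $O(\log n)$ bits; one table with $n^2$ cells is addressed but never initialized, so the time is linear while the address space is quadratic. The algorithm computes, for every edge, the number of maximal cliques containing it. To do so it cuts the family of maximal cliques into small dense batches, on which the known quadratic-time recognition algorithm is affordable, and adds up the counts. These numbers drive a greedy elimination whose outcome is then verified. The same method finds $\Gamma$-free orderings of an $r\times q$ $0/1$ matrix with $M$ ones in time $O(r+q+M+\min\{r,q\}^2)$.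
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{The problem}

Graphs are finite and simple. We write $N(v)$ for the set of neighbors of $v$ and $N[v]=N(v)\cup\{v\}$ for its closed neighborhood. A \emph{hole} is an induced subgraph that is a cycle of length at least~4, and a graph is \emph{chordal} if it has no hole; in other words, every cycle of length at least~4 has a chord. A chord of an even cycle is \emph{strong} if the distance of its ends along the cycle is odd. (The two arcs have the same parity.) A strong chord is exactly a chord that cuts the even cycle into two shorter even cycles. A graph is \emph{strongly chordal} if it is chordal and every even cycle of length at least~6 has a strong chord.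

Both classes can be described by dismantling the graph one vertex at a time. A \emph{clique} is a set of pairwise adjacent vertices. A vertex is \emph{simplicial} if its neighbors form a clique, and \emph{simple} if the closed neighborhoods of its neighbors form a chain under inclusion. A simple vertex is simplicial, because $N[x]\subseteq N[y]$ implies $x\in N[y]$. An ordering $v_1,\dots,v_n$ of the vertices of $G$ is a \emph{simplicial} (resp.\ \emph{simple}) \emph{elimination ordering} if each $v_i$ is simplicial (resp.\ simple) in the subgraph $G_i$ induced by $\{v_i,\dots,v_n\}$. Simpliciality of $v$ is decided by the edges among the neighbors of $v$; simplicity also asks how these neighbors reach the vertices at distance two from $v$.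

\begin{example}[the sun]\label{ex:sun}
Take a triangle $abc$ and add $x$ adjacent to $a,b$, then $y$ adjacent to $b,c$, and $z$ adjacent to $c,a$. We call this graph the \emph{sun}. A simplicial vertex lies on no hole, and only a triangle is left without the simplicial vertices $x,y,z$; so the sun is chordal. The chords of the 6-cycle $axbycz$ are $ab$, $bc$, $ca$, all joining vertices at distance~2, so the sun is not strongly chordal. It has no simple vertex: only $x,y,z$ are simplicial, and for $x$ we have $z\in N[a]\setminus N[b]$ and $y\in N[b]\setminus N[a]$; the other two cases are symmetric. A chordal graph on at most five vertices has no cycle of length~6, so every proper induced subgraph of the sun is strongly chordal.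
\end{example}

We use three known results.
\begin{itemize}
\item[(F1)] (Farber) A graph is strongly chordal if and only if it has a simple elimination ordering.
\item[(F2)] Chordal graphs can be recognized in time $O(n+m)$, with a simplicial elimination ordering as output.
\item[(F3)] Strongly chordal graphs can be recognized in time $O(n^2)$, with a simple elimination ordering as output.
\end{itemize}
Here $n$ and $m$ are the numbers of vertices and edges. Fact (F3) is one half of the bound $O(\min\{m\log n,n^2\})$ achieved by the fastest known algorithms for strongly chordal graphs. The question we answer comes from~\cite{schord}: \emph{is there an algorithm that, given a graph by adjacency lists, decides in time $O(n+m)$ whether it is strongly chordal and, if so, produces a simple elimination ordering?}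

The two extreme cases suggest a positive answer. A forest is dismantled in linear time by removing vertices of degree at most one, which are simple. A graph with $m\ge\varepsilon n^2$ is handled in linear time by (F3). A general chordal graph is a union of at most $n$ maximal cliques, and a vertex of a clique of size $s$ contributes at least $s-1$ to the degree sum; so one may hope to cut the graph into dense parts and to pay for a quadratic algorithm on each part. The obstacle is that verdicts on parts say little about the whole: however the sun is covered by proper induced subgraphs, each of them is strongly chordal. What the parts can deliver is something additive. We use (F3) on the parts only to \emph{count}, for each edge $uw$, the maximal cliques containing $u$ and $w$, and we show that these counts suffice to steer the elimination of the whole graph.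

\subsection{Model and result}

The model is the unit-cost RAM with words of $O(\log n)$ bits, all addresses being $O(n^2)$; (F2) and (F3) are understood in this model. One table with $n^2$ addressable cells is used. It is never initialized, and the algorithm is correct whatever its cells contain at the start. Thus the time is linear while the address space is $O(n^2)$. We do not claim linear address space; see Remark~\ref{rem:space}.

\begin{theorem}\label{thm:main}
There is a deterministic $O(n+m)$-time algorithm that decides whether a graph $G$ given by adjacency lists is strongly chordal and, if so, outputs a simple elimination ordering $v_1,\dots,v_n$ of $G$. The ordering is even a \emph{strong elimination ordering}: if $i<j$, $k<l$, $v_k,v_l\in N[v_i]$ and $v_j\in N[v_k]$, then $v_l\in N[v_j]$.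
\end{theorem}

Two routine devices are used without further comment. \emph{Radix sort}: $t$ tuples of bounded length with entries in $\{0,\dots,U\}$ are sorted stably in time $O(t+U)$, by one bucket pass per coordinate starting with the least significant. \emph{Scratch arrays}: an array indexed by all vertices is cleared once, and after each use the entries touched are reset; marking or relabeling a set $X$ of vertices then costs $O(|X|)$.

\subsection{Outline}

Sections~\ref{sec:gamma} and~\ref{sec:cliques} translate the problem into one about $0/1$ matrices: $G$ is strongly chordal exactly when the rows and columns of its vertex--clique incidence matrix can be ordered so as to avoid one $2\times2$ pattern. Theorem~\ref{thm:hyper} solves this ordering problem within a time bound that is linear for clique matrices. Section~\ref{sec:test} shows that a row may be eliminated exactly when a few inequalities between codegrees (numbers of common columns of two rows) hold. Section~\ref{sec:elim} turns this into an algorithm that assumes the codegrees are given. Sections~\ref{sec:dense} and~\ref{sec:cut} compute them, first for small dense matrices and then in general. Section~\ref{sec:matrices} draws a consequence for arbitrary matrices.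

One principle organizes the correctness proof. Several steps are guaranteed to work only on positive instances. We show that every step respects the time bound on every input, that no rejection can occur on a positive instance, and that acceptance happens only after an explicit test of the output.

\section{$\Gamma$-free orderings}\label{sec:gamma}

A \emph{hypergraph} $H=(V,\mathcal F)$ consists of a set $V$ of $k$ \emph{points} and a family $\mathcal F$ of $N$ nonempty subsets of $V$, the \emph{members}. Repetitions are allowed, and members are always counted with multiplicity. Each member is given by a list without repeated points. Put
\[
M=\sum_{K\in\mathcal F}|K|,\qquad \mathcal A_v=\{K\in\mathcal F: v\in K\},\qquad c(u,w)=|\mathcal A_u\cap\mathcal A_w| .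
\]
The number $c(u,w)$ is the \emph{codegree} of $u$ and $w$. Let $\Delta(v)$ be the maximum size of a member containing $v$, and $\Delta(v)=0$ if there is none.

We view $H$ as a $0/1$ matrix whose rows are the points and whose columns are the members, and we write $i\in y$ when row $i$ has a one in column $y$. A linear order of the rows together with a linear order of the columns is \emph{$\Gamma$-free} if for all rows $i<i'$ and columns $y<y'$,
\[
i\in y,\quad i\in y',\quad i'\in y\quad\Longrightarrow\quad i'\in y' ;
\]
that is, the ordered matrix has no submatrix $\left(\begin{smallmatrix}1&1\\1&0\end{smallmatrix}\right)$, whose ones form the letter $\Gamma$. The matrix is \emph{$\Gamma$-orderable} if such orders exist. The condition is symmetric under transposition and is inherited when rows or columns are deleted. Everything in this section applies to arbitrary $0/1$ matrices, including those with zero rows or columns.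

A $\Gamma$-free ordering involves two orders, but either one determines the other up to sorting. The notion that isolates the row order is the analogue of a simple vertex. For $v\in P\subseteq V$, the point $v$ is \emph{nest in $P$} if the traces $K\cap P$ of the members $K\ni v$ form a chain under inclusion. If $v$ is nest in $P$ and $v\in P'\subseteq P$, then $v$ is nest in $P'$, since intersecting with $P'$ preserves inclusions. Given a row order, let $[\ge i]$ be the set of rows $i'\ge i$, and call a column order \emph{sorted} if, whenever $y<y'$ differ as sets, the largest row of the symmetric difference $y\triangle y'$ lies in $y'$. This is the increasing order of the columns read as binary numbers with the last row as most significant digit.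

\begin{lemma}\label{lem:nest}
\begin{itemize}
\item[(a)] In a $\Gamma$-free ordering, each row $i$ is nest in $[\ge i]$.
\item[(b)] If each row $i$ is nest in $[\ge i]$ and the columns are sorted, then the ordering is $\Gamma$-free.
\end{itemize}
\end{lemma}

\begin{proof}
(a) For columns $y<y'$ containing $i$, $\Gamma$-freeness says $y\cap[\ge i]\subseteq y'\cap[\ge i]$.

(b) Suppose $i<i'$, $y<y'$, $i\in y\cap y'$ and $i'\in y\setminus y'$. The traces of $y$ and $y'$ on $[\ge i]$ are comparable, and $i'$ lies only in the first, so $y'\cap[\ge i]\subsetneq y\cap[\ge i]$. The largest row of $y\triangle y'$ is at least $i'$, hence lies in $[\ge i]$, hence lies in $y$. This contradicts the sorting.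
\end{proof}

So $H$ is $\Gamma$-orderable if and only if its points have a \emph{nest elimination ordering} $r_1,\dots,r_k$, one in which each $r_i$ is nest in $\{r_i,\dots,r_k\}$. We shall also use the lemma for the transposed matrix. There, for columns $K_1,\dots,K_q$, the condition ``column $t$ is nest in $[\ge t]$'' reads:
\begin{equation}\label{eq:colnest}
\text{for all } u,w\in K_t, \text{ the sets } \{l\ge t: u\in K_l\} \text{ and } \{l\ge t: w\in K_l\} \text{ are comparable.}
\end{equation}
A $\Gamma$-free ordering satisfies \eqref{eq:colnest} for every $t$; conversely, if \eqref{eq:colnest} holds for every $t$, then sorting the rows as binary numbers with column $q$ most significant gives a $\Gamma$-free ordering.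

The algorithmic core of the paper is the following theorem. Its model is the one above, with words of $O(\log(k+N+M))$ bits and one uninitialized table with $k^2$ cells.

\begin{theorem}\label{thm:hyper}
Let $H$ be a hypergraph given by lists, with $k$ points and $N$ nonempty members of total size $M$. There is a deterministic algorithm that decides whether $H$ has a $\Gamma$-free ordering, and outputs one if so, in time $O\big(k+N+M+\sum_v\Delta(v)\big)$.
\end{theorem}

\section{From graphs to clique matrices}\label{sec:cliques}

Which hypergraph should be attached to $G$? The strong elimination property in Theorem~\ref{thm:main} says precisely that the matrix with rows $v_1,\dots,v_n$ and columns $N[v_1],\dots,N[v_n]$ is $\Gamma$-free, so closed neighborhoods are the first candidate. But in a star the closed neighborhood of the center contains all vertices, so that $\sum_v\Delta(v)=n^2$ while $m=n-1$. Maximal cliques avoid this: a clique containing $v$ has at most $\deg(v)+1$ vertices. The \emph{clique hypergraph} of $G$ has the vertices as points and the maximal cliques as members. For an ordering $v_1,\dots,v_n$ we write $N_i$ for neighborhoods in $G_i=G[\{v_i,\dots,v_n\}]$.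

\begin{lemma}\label{lem:forward}
The clique hypergraph of a strongly chordal graph is $\Gamma$-orderable.
\end{lemma}

\begin{proof}
By (F1) there is a simple elimination ordering $v_1,\dots,v_n$. We use it to order the columns. If $v_i$ is the first vertex of a maximal clique $K$, then $K\subseteq N_i[v_i]$, and $N_i[v_i]$ is a clique because $v_i$ is simplicial in $G_i$; so $K=N_i[v_i]$. Thus the index $i(K)=i$ determines $K$. Order the maximal cliques by increasing index; it suffices to verify \eqref{eq:colnest}.

Let $i=i(K)$ and $u,w\in K$. The sets $N_i[u]$ and $N_i[w]$ are comparable: if $u,w\ne v_i$ because $v_i$ is simple in $G_i$, and otherwise because $N_i[v_i]=K$ is contained in the closed neighborhood in $G_i$ of each vertex of $K$. Say $N_i[u]\subseteq N_i[w]$. Let $K'$ be a maximal clique with $i(K')\ge i$ and $u\in K'$. Then $K'$ lies in $G_i$, so $K'\subseteq N_i[u]\subseteq N_i[w]$. Hence $K'\cup\{w\}$ is a clique, and $w\in K'$ by maximality.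
\end{proof}

For the converse we must read an elimination ordering off a $\Gamma$-free clique matrix. The row order itself does not serve.

\begin{example}\label{ex:bull}
Take a triangle $vpq$ with pendant edges $pp'$ and $qq'$. The ordered clique matrix
\[
\begin{array}{c|ccc}
 & pp' & qq' & vpq\\ \hline
v&0&0&1\\ p'&1&0&0\\ q'&0&1&0\\ p&1&0&1\\ q&0&1&1
\end{array}
\]
is $\Gamma$-free: only $p$ and $q$ have two ones, and the only row below $p$ has a zero in the first column. The first row $v$ is not a simple vertex, since $p'\in N[p]\setminus N[q]$ and $q'\in N[q]\setminus N[p]$. Ordering the vertices by the position of their last one, and by rows in case of ties, gives $p',q',v,p,q$, which is a simple elimination ordering.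
\end{example}

The proof of Lemma~\ref{lem:forward} explains this: simplicity corresponds to the column order, so a vertex should leave when its last clique does.

\begin{lemma}\label{lem:backward}
Let the clique hypergraph of a graph $G$ have a $\Gamma$-free ordering with row order $<$ and columns $K_1,\dots,K_N$. Put $\mathrm{last}(v)=\max\{t: v\in K_t\}$, and let $v_1,\dots,v_n$ list the vertices by increasing $\mathrm{last}$, ties broken by $<$. Then
\begin{equation}\label{eq:incl}
v_k,v_l\in N_i[v_i],\quad k<l\quad\Longrightarrow\quad N_i[v_k]\subseteq N_i[v_l].
\end{equation}
Consequently $v_1,\dots,v_n$ is a simple and a strong elimination ordering.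
\end{lemma}

\begin{proof}
Fix $i$, and let $v=v_i$ and $t=\mathrm{last}(v)$. Every vertex of $G_i$ has $\mathrm{last}\ge t$.

\emph{Step 1: adjacent vertices of $G_i$ lie in a common $K_l$ with $l\ge t$.} Name them $a<b$. The edge $ab$ lies in some $K_l$. If $l<t$, then $l<\mathrm{last}(a)$, and $\Gamma$-freeness for rows $a<b$ and columns $l<\mathrm{last}(a)$ gives $b\in K_{\mathrm{last}(a)}$, where $\mathrm{last}(a)\ge t$.

\emph{Step 2: $N_i[v]\subseteq K_t$.} We have $v\in K_t$. A neighbor $x$ of $v$ in $G_i$ shares with $v$ some $K_l$ with $l\ge t$ by Step~1, and $l\le\mathrm{last}(v)=t$.

\emph{Step 3: if $u<w$ lie in $N_i[v]$, then $N_i[u]\subseteq N_i[w]$.} Both lie in $K_t$, so $u\in N_i[w]$. Let $x$ be a neighbor of $u$ in $G_i$. By Step~1, $u,x\in K_l$ for some $l\ge t$. If $l=t$, then $w\in K_l$ by Step~2. If $l>t$, then $\Gamma$-freeness for rows $u<w$ and columns $t<l$ gives $w\in K_l$. In both cases $x,w\in K_l$, so $x\in N_i[w]$.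

\emph{Step 4: on $N_i[v]$ the list order agrees with $<$.} Let $v_k,v_l\in N_i[v]$ with $k<l$, and suppose $v_l<v_k$. By the tie rule, $\mathrm{last}(v_k)<\mathrm{last}(v_l)$, so $t<\mathrm{last}(v_l)$. Both vertices lie in $K_t$, so $\Gamma$-freeness for rows $v_l<v_k$ and columns $t<\mathrm{last}(v_l)$ puts $v_k$ into $K_{\mathrm{last}(v_l)}$. This contradicts $\mathrm{last}(v_k)<\mathrm{last}(v_l)$.

Steps 3 and 4 give \eqref{eq:incl}, which shows that $v_i$ is simple in $G_i$. For the strong property let $i<j$, $k<l$, $v_k,v_l\in N[v_i]$, $v_j\in N[v_k]$. The hypotheses say that each of the pairs $v_iv_k$, $v_iv_l$, $v_jv_k$ is equal or adjacent, and the conclusion says this of $v_jv_l$; exchanging $(i,j)$ with $(k,l)$ preserves both. So we may assume $i\le k$. Then all four indices are at least $i$, so $v_k,v_l\in N_i[v_i]$ and $v_j\in N_i[v_k]$, and \eqref{eq:incl} gives $v_j\in N[v_l]$.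
\end{proof}

Chordality played no role in Lemma~\ref{lem:backward}. It is needed to write the clique hypergraph down in linear time.

\begin{lemma}\label{lem:list}
Given a graph with a simplicial elimination ordering $v_1,\dots,v_n$, its maximal cliques can be listed in time $O(n+m)$. There are at most $n$ of them, of total size at most $n+m$.
\end{lemma}

\begin{proof}
The sets $C_i=N_i[v_i]$ are cliques, $\sum_i|C_i|=n+m$, and every maximal clique equals $C_i$ where $v_i$ is its first vertex. It remains to discard the $C_i$ that are not maximal. If $C_i\ne\{v_i\}$, let $\nu(i)$ be the smallest index larger than $i$ with $v_{\nu(i)}\in C_i$. The vertices of $C_i\setminus\{v_i\}$ have index at least $\nu(i)$ and are equal or adjacent to $v_{\nu(i)}$, so $C_i\setminus\{v_i\}\subseteq C_{\nu(i)}$. We claim that $C_j$ is not maximal if and only if some $i$ has $\nu(i)=j$ and $|C_i|-1=|C_j|$.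

If such an $i$ exists, then $C_i\setminus\{v_i\}=C_j$, so $C_j\subsetneq C_i$. Conversely, let $C_j$ be properly contained in a maximal clique. That clique is some $C_i$; it contains $v_j$ and differs from $C_j$, so $i<j$. Now let $i<j$ be the largest index with $C_j\subseteq C_i$. As $v_j\in C_i$, we have $\nu(i)\le j$. As $v_i\notin C_j$, we have $C_j\subseteq C_i\setminus\{v_i\}\subseteq C_{\nu(i)}$. If $\nu(i)<j$, this contradicts the choice of $i$. So $\nu(i)=j$, the inclusions are equalities, and $|C_i|-1=|C_j|$.

One scan of the adjacency lists yields all $C_i$ and $\nu(i)$, and the criterion is then tested with one comparison for each $i$.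
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main} from Theorem~\ref{thm:hyper}]
Run (F2) and answer ``no'' if $G$ is not chordal. Otherwise list the maximal cliques by Lemma~\ref{lem:list}. For the clique hypergraph, $k=n$, $N\le n$, $M\le n+m$ and $\sum_v\Delta(v)\le\sum_v(\deg(v)+1)=2m+n$, so the algorithm of Theorem~\ref{thm:hyper} runs in time $O(n+m)$. If it rejects, $G$ is not strongly chordal by Lemma~\ref{lem:forward}. If it accepts, compute $\mathrm{last}$ by scanning the columns and radix-sort the vertices by $\mathrm{last}$ and row position, in time $O(n+m)$. By Lemma~\ref{lem:backward} the result is a simple and strong elimination ordering, and $G$ is strongly chordal by (F1).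
\end{proof}

The rest of the paper proves Theorem~\ref{thm:hyper}.

\section{Codegrees detect nest points}\label{sec:test}

We want to eliminate points greedily, always removing a point that is nest in the set $P$ of remaining points. The difficulty is to notice quickly that a point has become nest: the definition compares traces of members, and these change with $P$. Codegrees do not change, because we delete rows and keep all columns. In general, codegrees of pairs cannot certify an inclusion such as $\mathcal A_v\cap\mathcal A_b\subseteq\mathcal A_{b'}$, which concerns three points. In a $\Gamma$-orderable hypergraph they can.

\begin{lemma}\label{lem:triple}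
If $H$ is $\Gamma$-orderable and $a,b,d$ are distinct points, then
\[
|\mathcal A_a\cap\mathcal A_b\cap\mathcal A_d|=\min\{c(a,b),c(b,d),c(a,d)\}.
\]
\end{lemma}

\begin{proof}
The left side never exceeds the right. If one of the three pairwise intersections is contained in the third set, then the triple intersection equals that pairwise intersection, and equality holds. Otherwise there is, for each of the three pairs, a member containing that pair and not the third point. Fix a $\Gamma$-free ordering, name the points so that $a$ is the first of the three rows, and let $y<y'$ be the two of these members that contain $a$. By $\Gamma$-freeness the other point of $y$ among $b,d$ lies in $y'$, so $y'$ contains all three points, a contradiction.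
\end{proof}

\begin{lemma}\label{lem:test}
Let $H$ be $\Gamma$-orderable and $P\subseteq V$.
\begin{itemize}
\item[(a)] If $P\ne\emptyset$, some point of $P$ is nest in $P$.
\item[(b)] Let $v\in P$, and let $b_1,\dots,b_r$ be the points $b\in P\setminus\{v\}$ with $c(v,b)\ge1$, listed so that $c(v,b_1)\ge\dots\ge c(v,b_r)$, ties broken arbitrarily. Then $v$ is nest in $P$ if and only if $c(b_i,b_{i+1})\ge c(v,b_{i+1})$ for $1\le i<r$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Let $i$ be the first row of $P$ in a $\Gamma$-free ordering. It is nest in $[\ge i]$ by Lemma~\ref{lem:nest}(a), hence in the subset $P$.

(b) Let $v$ be nest in $P$. The sets $\mathcal A_v\cap\mathcal A_b$ with $b\in P\setminus\{v\}$ form a chain: members $K\in(\mathcal A_v\cap\mathcal A_b)\setminus\mathcal A_{b'}$ and $K'\in(\mathcal A_v\cap\mathcal A_{b'})\setminus\mathcal A_b$ would both contain $v$ and have incomparable traces on $P$, with $b$ only in the first and $b'$ only in the second. Of two comparable finite sets, one that is no larger is contained in the other, so $\mathcal A_v\cap\mathcal A_{b_{i+1}}\subseteq\mathcal A_v\cap\mathcal A_{b_i}$. Hence $\mathcal A_v\cap\mathcal A_{b_{i+1}}\subseteq\mathcal A_{b_i}\cap\mathcal A_{b_{i+1}}$, which gives the inequality.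

Conversely, assume the inequalities. Then $c(v,b_{i+1})$ is the smallest of the three codegrees of $v,b_i,b_{i+1}$, so Lemma~\ref{lem:triple} gives $|\mathcal A_v\cap\mathcal A_{b_i}\cap\mathcal A_{b_{i+1}}|=|\mathcal A_v\cap\mathcal A_{b_{i+1}}|$. Thus a member that contains $v$ and $b_{i+1}$ contains $b_i$. For each $K\ni v$ the trace $K\cap P$ therefore consists of $v$ and an initial segment of $b_1,\dots,b_r$, and such sets form a chain.
\end{proof}

Call the condition in (b) the \emph{codegree test} for $v$ in $P$. We run the elimination by hand on a positive and on a negative instance.

\begin{example}\label{ex:gem}
Delete $z$ from the sun. The maximal cliques are $xab$, $abc$, $bcy$, so $c(a,b)=c(b,c)=2$, $c(a,c)=c(x,a)=c(x,b)=c(y,b)=c(y,c)=1$, and the other codegrees vanish. At the start the list of $a$ is $b,c,x$ or $b,x,c$, and the test fails because $c(c,x)=0<1$; indeed $xab$ and $abc$ are incomparable. The list of $b$ begins with $a$ and $c$, and the test fails because $c(a,c)=1<2$. The list of $x$ is $a,b$, and $c(a,b)=2\ge1$; delete $x$. Now the list of $a$ is $b,c$ with $c(b,c)=2\ge c(a,c)=1$, in accordance with the traces $ab\subseteq abc$; delete $a$. The list of $c$ is $b,y$ with $c(b,y)=1\ge c(c,y)=1$; delete $c$, then $y$, then $b$. Sorting the columns gives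
\[
\begin{array}{c|ccc}
 & xab & abc & bcy\\ \hline
x&1&0&0\\ a&1&1&0\\ c&0&1&1\\ y&0&0&1\\ b&1&1&1
\end{array}
\]
which is $\Gamma$-free, and Lemma~\ref{lem:backward} yields the simple elimination ordering $x,a,c,y,b$.
\end{example}

\begin{example}\label{ex:sunfail}
The maximal cliques of the sun are $xab$, $ybc$, $zca$, $abc$. Here $c(a,b)=c(b,c)=c(c,a)=2$ while only one member contains $a,b,c$; by Lemma~\ref{lem:triple} the hypergraph is not $\Gamma$-orderable. The points $x,y,z$ pass the codegree test at the start. Once they are deleted, $a$ passes as well, since its list is $b,c$ and $c(b,c)=2\ge c(a,c)$; yet $a$ is not nest in $\{a,b,c\}$, where the traces $ab$ and $ac$ are incomparable. So without $\Gamma$-orderability the test can be fooled, and a completed elimination proves nothing until its output is checked.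
\end{example}

\section{Elimination, sorting and verification}\label{sec:elim}

Let $m_H$ be the number of pairs of distinct points with positive codegree; for a clique hypergraph these pairs are the edges of the graph.

\begin{proposition}\label{prop:elim}
Given $H$ and the list of the $m_H$ pairs with positive codegree together with their codegrees, one can decide whether $H$ is $\Gamma$-orderable, and output a $\Gamma$-free ordering if so, in time $O(k+N+M+m_H)$.
\end{proposition}

The lists $\mathcal A_v$ are computed first, in time $O(k+N+M)$.

\subsection{Looking up codegrees}

When a point is deleted from a list $b_1,\dots,b_r$, its two neighbors in the list become consecutive and their codegree is needed at once. These queries depend on the earlier answers, so they cannot be collected and answered together by sorting. We want a $k\times k$ table of codegrees without paying $k^2$ to clear it. Number the pairs with positive codegree $1,\dots,m_H$ and store for each number its pair and its codegree. Take an uninitialized table $T$ indexed by $V\times V$ and write $T[u,w]=T[w,u]=e$ for the pair $\{u,w\}$ with number $e$. To look up $c(u,w)$, read $e=T[u,w]$; if $1\le e\le m_H$ and the pair with number $e$ is $\{u,w\}$, return its codegree, and otherwise return $0$. If $c(u,w)\ge1$,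 the cell was written and the answer is right. If $c(u,w)=0$, no number belongs to $\{u,w\}$, so the verification fails whatever the cell contains. A lookup takes $O(1)$ time. This is the only use of the quadratic table.

\subsection{Nest elimination}

For each $v$ create a doubly linked list $L_v$ of all $b\ne v$ with $c(v,b)\ge1$, by decreasing $c(v,b)$, with cross pointers between the entry of $b$ in $L_v$ and the entry of $v$ in $L_b$. A radix sort of the $2m_H$ entries by point and codegree does this in time $O(k+N+m_H)$, as codegrees are at most $N$. A consecutive pair $(a,b)$ of $L_v$, with $a$ before $b$, is \emph{bad} if $c(a,b)<c(v,b)$. We maintain the number $\mathrm{bad}(v)$ of bad pairs of $L_v$ and a queue that a point $v$ enters the first time $\mathrm{bad}(v)=0$, and never again.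

Start with $P=V$. Repeatedly pop a point $x$, append it to the output, delete it from $P$ and, through the cross pointers, from the lists $L_v$ with $v\in L_x$. Thus the lists of points of $P$ contain only points of $P$. Deleting an entry replaces at most two consecutive pairs by at most one, so $\mathrm{bad}(v)$ is updated with $O(1)$ lookups. If the queue is empty while $P\ne\emptyset$, reject. Each entry is deleted at most once, so the time is $O(k+N+m_H)$ on every input.

Suppose $H$ is $\Gamma$-orderable. By Lemma~\ref{lem:test}(b), a point $v\in P$ has $\mathrm{bad}(v)=0$ exactly when it is nest in the current $P$. A queued point stays nest as $P$ shrinks, so every popped point is nest in the current $P$. While $P\ne\emptyset$, some $v\in P$ is nest by Lemma~\ref{lem:test}(a); it has been queued and, being in $P$, has not been popped. So there is no rejection, and the output $r_1,\dots,r_k$ is a nest elimination ordering.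

\subsection{Sorting the columns}

Take $r_1,\dots,r_k$ as the row order. Radix sort of the columns would cost $kN$; refining an ordered partition touches only the ones of the matrix. Start with a single block containing all columns. For $i=k,k-1,\dots,1$, scan the columns containing $r_i$ and move each from its block $X$ to a new block placed immediately behind $X$, created when the first column of $X$ is moved in this round; then delete the touched blocks that have become empty. With doubly linked lists, round $i$ costs $O(1+|\mathcal A_{r_i}|)$, in total $O(k+N+M)$. Two columns stay in a common block as long as they agree on the rows treated so far. They are separated in the round of their largest differing row, with the column containing that row behind, and later rounds keep the relative order of columns in different blocks. So the final order is sorted, and if $H$ is $\Gamma$-orderable the ordering is $\Gamma$-free by Lemma~\ref{lem:nest}(b).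

\subsection{The final test}

The definition of $\Gamma$-freeness involves all pairs of rows and columns, but it is enough to test one $\Gamma$ for each one of the matrix, namely the smallest. For an incidence $i\in y$, let $y'$ be the next column after $y$ containing $i$, and $i'$ the next row after $i$ in $y$. If both exist, the \emph{test at $(i,y)$} asks whether $i'\in y'$.

\begin{lemma}\label{lem:check}
An ordering is $\Gamma$-free if and only if all tests succeed.
\end{lemma}

\begin{proof}
Each test is an instance of the definition. Conversely, let all tests succeed. We prove for each incidence $(i,y)$: if $i\in y''$ with $y''>y$ and $i''\in y$ with $i''>i$, then $i''\in y''$. We use induction in order of decreasing $i$ and, for equal $i$, decreasing $y$. The elements $y',i'$ of the test exist, $y'\le y''$, $i'\le i''$, and $i'\in y'$. First, $i'\in y''$: this is clear if $y''=y'$, and otherwise it is the statement for the incidence $(i,y')$, applied to $i\in y''$ and $i'\in y'$. If $i''=i'$ we are done. Otherwise the statement for the incidence $(i',y)$, applied to $i'\in y''$ and $i''\in y$, gives $i''\in y''$.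
\end{proof}

Two radix sorts of the $M$ incidences, by row and column and by column and row, give $y'$ and $i'$ for all incidences. The at most $M$ queries $(i',y')$ are known in advance, so they are answered by radix-sorting them together with the incidences: a query succeeds when an incidence has the same key. The time is $O(k+N+M)$. Reject if a test fails; otherwise output the ordering. Acceptance is correct by Lemma~\ref{lem:check}, and we have seen that neither rejection occurs when $H$ is $\Gamma$-orderable. This proves Proposition~\ref{prop:elim}.

\section{Codegrees in a dense block}\label{sec:dense}

It remains to compute the codegrees. Listing all pairs in all members costs $\sum_K|K|^2$, which is too much. On the points $1,\dots,n$ take as members all sets of $s$ consecutive integers, with $n\ge 2s$; these are the maximal cliques of the graph joining integers at distance less than $s$. Then $\sum_K|K|^2\ge ns^2/2$, while there are fewer than $ns$ edges. The first step is to remove this extra factor for a matrix that is small in both directions.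

\begin{proposition}\label{prop:dense}
Given a $p\times q$ $0/1$ matrix, one can decide in time $O((p+q)^2)$ whether it is $\Gamma$-orderable and, if so, compute the codegrees of all pairs of rows.
\end{proposition}

We find a $\Gamma$-free ordering with the help of (F3) and then exploit it. Let $W$ be the set of rows and $e_1,\dots,e_q\subseteq W$ the columns. To apply (F3) we need a graph. Let $S$ have vertex set $W\cup\{\varepsilon_1,\dots,\varepsilon_q\}$, where $W$ is a clique, the $\varepsilon_l$ are pairwise nonadjacent, and $N(\varepsilon_l)=e_l$. Making $W$ a clique ensures that closed neighborhoods of rows differ only in their $\varepsilon$-vertices, so that simplicity of $\varepsilon_t$ becomes condition \eqref{eq:colnest}.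

\begin{lemma}\label{lem:split}
\begin{itemize}
\item[(a)] If the matrix is $\Gamma$-orderable, then $S$ is strongly chordal.
\item[(b)] If $\varepsilon_1,\dots,\varepsilon_q$ occur in this order in a simple elimination ordering of $S$, then the columns $e_1,\dots,e_q$ satisfy \eqref{eq:colnest} for every $t$.
\end{itemize}
\end{lemma}

\begin{proof}
For $u\in e_t$ write $B_u=\{l\ge t: u\in e_l\}$.

(a) Number the columns as in a $\Gamma$-free ordering, and eliminate $\varepsilon_1,\dots,\varepsilon_q$ and then $W$. When $\varepsilon_t$ is eliminated, a neighbor $u\in e_t$ has closed neighborhood $W\cup\{\varepsilon_l: l\in B_u\}$, and these sets form a chain by \eqref{eq:colnest}. Afterwards a clique remains, in which every vertex is simple. Apply (F1).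

(b) Let $u\ne w$ lie in $e_t$. If both are present when $\varepsilon_t$ is eliminated, their closed neighborhoods at that moment are $W'\cup\{\varepsilon_l:l\in B_u\}$ and $W'\cup\{\varepsilon_l:l\in B_w\}$, where $W'$ is the remaining part of $W$. They are comparable since $\varepsilon_t$ is simple, so $B_u$ and $B_w$ are comparable. Otherwise one of them, say $u$, was eliminated before $\varepsilon_t$. At that moment $\varepsilon_t,\dots,\varepsilon_q$ were present and $u$ was simplicial. Its neighbors $\varepsilon_l$ with $l\in B_u$ are pairwise nonadjacent, so $|B_u|\le1$ and $B_u=\{t\}\subseteq B_w$.
\end{proof}

\begin{lemma}\label{lem:first}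
From a $p\times q$ matrix in a $\Gamma$-free ordering, the codegrees of all pairs of rows can be computed in time $O(p^2+pq)$.
\end{lemma}

\begin{proof}
For rows $i<i'$ let $f(i,i')$ be their first common column, or $\infty$ if there is none. By $\Gamma$-freeness,
\begin{equation}\label{eq:star}
\text{every column } y\ge f(i,i') \text{ that contains } i \text{ contains } i'.
\end{equation}
So the codegree is the number of ones of row $i$ in columns $y\ge f(i,i')$, and it suffices to compute $f$. Scanning row $i$ for each $i'$ would cost $p^2q$; instead we obtain $f(i,i')$ from one value $f(\rho,i')$ with $i<\rho<i'$.

Treat $i=p,p-1,\dots,1$. Let $y_1<\dots<y_d$ be the columns containing $i$, and $R(t)=\min\{r>i: r\in y_t\}$, or $\infty$ if there is no such row. By $\Gamma$-freeness a row $r>i$ in $y_t$ lies in $y_{t'}$ for all $t'>t$, so $R$ is nonincreasing. Let $i'>i$. A common column $y_{t'}$ of $i$ and $i'$ has $R(t')\le i'$. So if no $t$ satisfies $R(t)\le i'$, then $f(i,i')=\infty$. Otherwise let $t$ be minimal with $R(t)\le i'$ and put $\rho=R(t)$; all common columns are among $y_t,\dots,y_d$. If $\rho=i'$, then $f(i,i')=y_t$. If $\rho<i'$, then $\rho\in y_{t'}$ for all $t'\ge t$, and for such $t'$ we have $i'\in y_{t'}$ if and only if $y_{t'}\ge f(\rho,i')$. Indeed, if $i'\in y_{t'}$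 then $y_{t'}$ is a common column of $\rho$ and $i'$, and the converse is \eqref{eq:star} for the rows $\rho<i'$. Hence $f(i,i')$ is the first column containing $i$ that is at least $\max\{y_t,f(\rho,i')\}$, or $\infty$ if there is none; and $f(\rho,i')$ is already known because $\rho>i$.

A table giving for each cell the next one below it in its column is filled in time $O(pq)$ and provides $R$. For row $i$, two arrays give for each column $y$ the first column $\ge y$ containing $i$ and the number of such columns; they cost $O(q)$. As $i'$ decreases from $p$ to $i+1$, the index $t$ never decreases, so all values of $t$ are found in time $O(p+q)$. Thus each row costs $O(p+q)$.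
\end{proof}

In the matrix of Example~\ref{ex:gem} take $i=a$, with columns $y_1=1$, $y_2=2$ and $R(1)=b$, $R(2)=c$. For $i'=b$ we get $t=1$, $\rho=b$, $f=1$ and codegree~2. For $i'=y$ we get $t=2$, $\rho=c$, $f(c,y)=3$; row $a$ has no one from column~3 on, so the codegree is~0. For $i'=c$ we get $t=2$, $\rho=c$, $f=2$ and codegree~1.

\begin{proof}[Proof of Proposition~\ref{prop:dense}]
Build the adjacency lists of $S$ and run (F3), in time $O((p+q)^2)$. (If the algorithm of (F3) expects memory containing zeros, record the addresses it writes to and reset them after the call; this changes the time by a constant factor and allows repeated calls.) If $S$ is not strongly chordal, the matrix is not $\Gamma$-orderable by Lemma~\ref{lem:split}(a). Otherwise number the columns in the order in which the $\varepsilon$-vertices are eliminated. For $l=1,\dots,q$ in turn, stably move the rows with a zero in column $l$ before those with a one; after pass $l$ the rows are sorted as binary numbers on the columns $1,\dots,l$ with column $l$ most significant. The passes cost $O(pq)$. By Lemma~\ref{lem:split}(b) and the transposed Lemma~\ref{lem:nest}(b) the ordering is $\Gamma$-free, and Lemma~\ref{lem:first} applies.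
\end{proof}

\section{Cutting a hypergraph into dense blocks}\label{sec:cut}

Codegrees are additive: if $\mathcal F$ is partitioned into subfamilies, $c(u,w)$ is the sum of the codegrees in the subfamilies. A subfamily of about $s$ members, each of size about $s$, whose union has only $O(s)$ points can be treated by Proposition~\ref{prop:dense} in time $O(s^2)$, which is proportional to its total size. We show that $\mathcal F$ can be cut into such blocks, up to a loss measured by $\sum_v\Delta(v)$.

\begin{proposition}\label{prop:codeg}
There is an algorithm that runs in time $O\big(k+N+M+\sum_v\Delta(v)\big)$ on every hypergraph $H$ and either rejects or outputs the list of all pairs with positive codegree together with their codegrees. It does not reject if $H$ is $\Gamma$-orderable. If it does not reject, then $m_H=O\big(\sum_v\Delta(v)\big)$.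
\end{proposition}

Propositions~\ref{prop:codeg} and~\ref{prop:elim}, run one after the other, prove Theorem~\ref{thm:hyper}.

\subsection{Size classes}

For $j\ge0$ let $s=2^j$, let $\mathcal F_j$ consist of the members $K$ with $s\le|K|<2s$, and put $V_j=\bigcup\mathcal F_j$ and $M_j=\sum_{K\in\mathcal F_j}|K|$. Then $|V_j|\le M_j$ and $s|\mathcal F_j|\le M_j$. A table giving the class of each size $1,\dots,k$ is filled in time $O(k)$, and the members are distributed in time $O(N)$. Each nonempty class is treated separately; relabeling its points $1,\dots,|V_j|$ and listing for each of them the members of $\mathcal F_j$ containing it costs $O(M_j)$. If $H$ is $\Gamma$-orderable, so is each class, by deleting columns. Fix a nonempty class for the next two subsections.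

\subsection{A rooted tree on a class}

To group members that live on few common points, we arrange $\mathcal F_j$ in a rooted tree in which each member consists of points of its parent and of points seen for the first time. Let $\mathcal E$ be a nonempty family of sets. A \emph{join tree} of $\mathcal E$ is a tree with node set $\mathcal E$ such that for each point $v$ the nodes containing $v$ induce a subtree; equivalently, every node on the path between two nodes containing $v$ contains $v$.

\begin{lemma}\label{lem:joinexists}
A $\Gamma$-orderable family has a join tree.
\end{lemma}

\begin{proof}
Let $K_1,\dots,K_q$ be the columns of a $\Gamma$-free ordering. We build join trees of $K_t,\dots,K_q$ for $t=q,q-1,\dots,1$, starting from a single node. Let $t<q$ and $I=K_t\cap\bigcup_{l>t}K_l$. If $I\ne\emptyset$, let $u$ be its first row and choose $l>t$ with $u\in K_l$; every other $w\in I$ satisfies $w>u$, so $w\in K_l$ by $\Gamma$-freeness. If $I=\emptyset$, choose any $l>t$. In both cases $I\subseteq K_l$. Attach $K_t$ as a leaf to $K_l$. A point of $I$ has its subtree extended by a node adjacent to it, and a point of $K_t\setminus I$ has the subtree $\{K_t\}$.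
\end{proof}

This construction uses the ordering that we are looking for. The next lemma describes join trees without it. Give the complete graph on $\mathcal E$ the edge weights $|K\cap K'|$.

\begin{lemma}\label{lem:mst}
If $\mathcal E$ has a join tree, its join trees are exactly the spanning trees of maximum weight.
\end{lemma}

\begin{proof}
For a point $v$ of $\bigcup\mathcal E$ let $a_v$ be the number of members containing it, and for a spanning tree $T$ let $e_v(T)$ be the number of edges of $T$ both of whose ends contain $v$. The weight of $T$ is $\sum_v e_v(T)$. The edges counted by $e_v(T)$ form a forest on $a_v$ nodes, so $e_v(T)\le a_v-1$, with equality exactly when this forest is connected. Hence the weight is at most $\sum_v(a_v-1)$, with equality exactly for join trees; and a join tree exists.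
\end{proof}

A maximum spanning tree can be grown greedily from a root by adding a heaviest edge that leaves the current tree. The complete graph on $\mathcal F_j$ has too many edges for this, but the following search makes the same choices while keeping one counter per member.

\medskip\noindent\textbf{The search.} Let $Q$ be the set of points contained in processed members; at first $Q=\emptyset$. Repeatedly process an unprocessed $L\in\mathcal F_j$ maximizing $|L\cap Q|$. Let $\mathrm{new}(L)=L\setminus Q$, with $Q$ taken just before $L$ is processed, and put $K(u)=L$ for $u\in\mathrm{new}(L)$; thus $K(u)$ is the first processed member containing $u$. The first processed member is the root. For a later $L$, if $L\cap Q\ne\emptyset$ let $\mathrm{parent}(L)=K(u)$ for a point $u\in L\cap Q$ with $K(u)$ processed latest, and if $L\cap Q=\emptyset$ let $\mathrm{parent}(L)$ be the root.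
\medskip

On every input this yields a rooted tree in which parents are processed before their children, and the sets $\mathrm{new}(L)$ are disjoint with union $V_j$. The search takes time $O(M_j)$. Keep each unprocessed member $X$ in a doubly linked bucket indexed by its counter $|X\cap Q|<2s$, and keep an index $\mathrm{top}$, initially $0$, that is at least every counter. When a point enters $Q$, scan the members containing it, increase their counters, move them, and raise $\mathrm{top}$ to the new counter if that is larger; these scans cost $O(M_j)$ in total. To select a member, decrease $\mathrm{top}$ until its bucket is nonempty. Processing $L$ raises each counter by at most $|\mathrm{new}(L)|$, hence also $\mathrm{top}$. So the total increase of $\mathrm{top}$, and with it the number of decrements, is at most $|V_j|\le M_j$. The parent of $L$ is found by scanning $L$.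

\begin{lemma}\label{lem:search}
If $\mathcal F_j$ has a join tree, then $L\subseteq\mathrm{parent}(L)\cup\mathrm{new}(L)$ for every non-root $L$.
\end{lemma}

\begin{proof}
Let $R$ be the set of processed members and $T_R$ the tree built on it. We prove by induction that $T_R$ is contained in a maximum spanning tree; this is trivial for $|R|=1$. Suppose $T_R\subseteq T^*$ with $T^*$ maximum, and let $L$ be processed next. By Lemma~\ref{lem:mst}, $T^*$ is a join tree. The path of $T^*$ between two nodes of $R$ is their path in $T_R$, so $T_R$ is a join tree of $R$. Let $\omega$ be the maximum weight of an edge between $R$ and $\mathcal F_j\setminus R$; call such edges \emph{crossing}.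

\emph{The counter of $L$ equals $\omega$, and $L\cap Q$ lies in one processed member.} Let $X$ be unprocessed. Since $R$ is connected in $T^*$, all paths of $T^*$ from $X$ to nodes of $R$ enter $R$ through the same edge $K''K'$, with $K''\notin R$ and $K'\in R$. A point $w\in X\cap Q$ lies in some $Y\in R$, hence in every node of the path from $X$ to $Y$. So $X\cap Q\subseteq K'\cap K''$, and $|X\cap Q|\le\omega$. On the other hand, if $XY$ is a crossing edge of weight $\omega$ with $Y\in R$, then $X\cap Y\subseteq X\cap Q$, so $|X\cap Q|\ge\omega$. The maximum counter is therefore $\omega$, so $|L\cap Q|=\omega$, and $L\cap Q\subseteq K'$ for some $K'\in R$.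

\emph{The parent contains $L\cap Q$.} This is trivial if $L\cap Q=\emptyset$. Otherwise let $\mathrm{parent}(L)=K(u)$ and $w\in L\cap Q$. The nodes of $T_R$ containing $w$ form a subtree; its top node is processed before its other nodes, so it is $K(w)$. As $w,u\in K'$, both $K(w)$ and $K(u)$ lie on the path from the root to $K'$. As $K(w)$ was processed no later than $K(u)$, the node $K(u)$ lies on the part of this path from $K(w)$ to $K'$. Both ends of that part contain $w$, so $w\in K(u)$.

\emph{The invariant is preserved.} The new edge $e$ from $L$ to its parent is crossing and has weight $|L\cap Q|=\omega$. If $e\notin T^*$, the cycle in $T^*+e$ contains another crossing edge $e'$. It has weight at most $\omega$ and does not belong to $T_R$. So $T^*+e-e'$ is a maximum spanning tree containing $T_R+e$.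

Since $L=(L\cap Q)\cup\mathrm{new}(L)$, the second step proves the lemma.
\end{proof}

\begin{remark}\label{rem:hereditary}
It matters that $\Gamma$-orderability passes to subfamilies. Add to the sun a vertex $d$ adjacent to $a,b,c$. The graph is chordal (eliminate $x,y,z$; a clique remains), with maximal cliques $xab$, $ybc$, $zca$ in class $j=1$ and $abcd$ in class $j=2$. If the search processes $xab$, $ybc$, $zca$ in this order, the parent of $zca$ is $K(c)=ybc$, which misses the old point $a$.
\end{remark}

\subsection{Pieces}

By Lemma~\ref{lem:search}, all members in a subtree hanging below a node $K$ live on $K$ and on their new points. We cut the tree into parts with about $s$ new points each: few enough that the part lives on $O(s)$ points, and enough that there are at most $|V_j|/s$ parts. The \emph{load} of a set $D$ of nodes is $|\mathrm{new}(D)|$, where $\mathrm{new}(D)=\bigcup_{d\in D}\mathrm{new}(d)$ is a disjoint union.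

\medskip\noindent\textbf{The cutting.} Visit the nodes in reverse processing order, so that children come before parents. Each node passes a \emph{pending set} of nodes to its parent. At a node $K$, start with $D=\emptyset$ and add to $D$ the pending sets of the children one after the other; whenever the load of $D$ reaches $s$ or more, close the \emph{piece} $D$ with point set $W=K\cup\mathrm{new}(D)$ and reset $D=\emptyset$. After the last child, if $D\cup\{K\}$ has load at least $s$, close the piece $D\cup\{K\}$ with point set $W=K\cup\mathrm{new}(D)$ and pass the empty set; otherwise pass $D\cup\{K\}$.

\begin{lemma}\label{lem:pieces}
On every input, the pieces partition $\mathcal F_j$, each point set has $|W|<4s$, and there are at most $|V_j|/s$ pieces. If $L\subseteq\mathrm{parent}(L)\cup\mathrm{new}(L)$ for all non-root $L$, then every member of a piece is contained in the point set of the piece.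
\end{lemma}

\begin{proof}
By induction from the leaves, the pending set of a node $d$ has load less than $s$, and it is either empty or contains $d$ and the parent of each of its other nodes. A node is put into a piece or a pending set when it is visited, and the nodes of a pending set are put by the parent into a piece or into the next pending set. The root has load $|\mathrm{root}|\ge s$, so it passes nothing on. Hence the pieces partition $\mathcal F_j$. The set $D$ has load less than $s$ before a pending set is added and less than $2s$ after; with $|K|<2s$ this gives $|W|<4s$. Each piece has load at least $s$, and the loads add up to $|V_j|$.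

Consider a piece closed at $K$. We have $K\subseteq W$, and $\mathrm{new}(d)\subseteq W$ for each node $d$ of the piece. A node $d\ne K$ of the piece is a child of $K$ or has its parent in the piece. By induction on the depth below $K$, $d\subseteq\mathrm{parent}(d)\cup\mathrm{new}(d)\subseteq W$.
\end{proof}

Pending sets are linked lists stored with their loads, so adding one costs $O(1)$. Writing down $W$ costs $O(s)$ for $K$ and $O(1+|\mathrm{new}(d)|)$ for each node $d$ of the piece. The algorithm then marks $W$, scans the members of the piece, and \emph{rejects} if one of them is not contained in $W$. By Lemmas~\ref{lem:joinexists}, \ref{lem:search} and~\ref{lem:pieces} this does not happen if $H$ is $\Gamma$-orderable. The cost is $O(M_j+s\cdot|V_j|/s)=O(M_j)$.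

\begin{example}\label{ex:path}
Let $K_i=\{i,i+1,i+2\}$ for $1\le i\le5$, so $s=2$. Started at $K_1$, the search processes $K_1,\dots,K_5$ in order and builds a path, with $\mathrm{new}(K_1)=K_1$ and $\mathrm{new}(K_i)=\{i+2\}$ for $i\ge2$. The leaf $K_5$ has load~1 and is passed up; $K_4$ closes $\{K_4,K_5\}$ with $W=\{4,5,6,7\}$. In the same way $K_2$ closes $\{K_2,K_3\}$ with $W=\{2,3,4,5\}$, and the root closes $\{K_1\}$. The pair $4,5$ has codegree~1 in each of the first two pieces, and $c(4,5)=2$.
\end{example}

The size classes are what makes $|W|$ comparable to the members of the piece. Consider one member of size $s$ together with $s^2$ members of size~2, each consisting of a point of the large member and a private point; here $k+N+M+\sum_v\Delta(v)=O(s^2)$. Without classes, with the large member as root and the others as its children, cutting at load $s$ would close $s$ pieces whose point sets contain the large member, and $s$ dense computations of size $s^2$ would exceed the budget.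

\subsection{Batches and the total cost}

A piece may have many members, since members that repeat or are contained in earlier ones have load~0. So we split each piece into \emph{batches} of at most $s$ members, using $\lceil a/s\rceil\le a/s+1$ batches for a piece with $a$ members. By Lemma~\ref{lem:pieces} class $j$ has at most $(|\mathcal F_j|+|V_j|)/s$ batches.

\begin{proof}[Proof of Proposition~\ref{prop:codeg}]
For each batch form the matrix whose rows are the points of the set $W$ of its piece and whose columns are the members of the batch. It has fewer than $4s$ rows and at most $s$ columns, and it is built in time $O(s^2)$. Apply Proposition~\ref{prop:dense} and reject if the matrix is not $\Gamma$-orderable; as it is a submatrix of $H$, this does not happen if $H$ is $\Gamma$-orderable. Otherwise output the triples $(u,w,\gamma)$, where $u\ne w$ are points of $W$ with codegree $\gamma\ge1$ in the batch. A batch costs $O(s^2)$, so class $j$ costs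
\[
O(M_j)+O(s^2)\cdot\frac{|\mathcal F_j|+|V_j|}{s}=O\big(M_j+2^j|V_j|\big),
\]
using $s|\mathcal F_j|\le M_j$. If $v\in V_j$, then $2^j\le\Delta(v)$. The powers of two not exceeding $\Delta(v)$ add up to less than $2\Delta(v)$, so
\begin{equation}\label{eq:geom}
\sum_j2^j|V_j|\le\sum_v\ \sum_{j:\,2^j\le\Delta(v)}2^j\le2\sum_v\Delta(v).
\end{equation}
Together with $\sum_jM_j=M$ and the distribution into classes, this gives the time bound so far; the number of triples obeys the same bound.

Suppose no rejection has occurred. The batches partition $\mathcal F$, and each member has been checked to lie in the point set of its batch, so a member containing $u$ and $w$ is counted in exactly one triple for this pair. Radix-sorting the triples by pair and adding the third entries gives exactly the positive codegrees of $H$. Finally, each pair with positive codegree lies in the point set of some piece, so by Lemma~\ref{lem:pieces} and \eqref{eq:geom},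
\[
m_H\le\sum_{\text{pieces}}|W|^2\le\sum_j\frac{|V_j|}{2^j}\cdot16\cdot4^j\le32\sum_v\Delta(v).\qedhere
\]
\end{proof}

This completes the proofs of Theorems~\ref{thm:hyper} and~\ref{thm:main}.

\begin{remark}\label{rem:sunlast}
The clique hypergraph of the sun survives until the final test. Its four members have size~3, so $s=2$. The star with center $abc$ is a join tree, so the containment check passes by Lemmas~\ref{lem:search} and~\ref{lem:pieces}. A batch has at most two columns, and such a matrix satisfies \eqref{eq:colnest}, because the sets for $t=1$ are $\{1\}$ or $\{1,2\}$. The elimination does not stall: $x,y,z$ are queued at the start, and once they are gone all remaining codegrees equal~2, so no pair is bad.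
\end{remark}

\begin{remark}[address space]\label{rem:space}
Only the table $T$ needs more than $O(k+N+M+\sum_v\Delta(v))$ cells, apart from the working memory of (F3), which writes to at most $O(s^2)$ cells per call. For any fixed integer $h\ge1$, the table can be replaced by one trie for each point $u$, storing the partners $w$ of $u$ as $h$-digit numbers in base $\beta=\lceil k^{1/h}\rceil$. Each trie node is an uninitialized array of $\beta$ cells, indexed by the next digit and pointing to children. Nodes are numbered as they are created, and each non-root node records its parent and digit; the content $e$ of a cell is accepted only if node $e$ exists and records this node and this digit. Operations take $O(h)$ time. There are $k$ roots and at most $2hm_H$ other nodes, so the address space is $O((k+hm_H)k^{1/h})$. The theorems do not need this variant.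
\end{remark}

\section{A consequence for matrices}\label{sec:matrices}

\begin{theorem}\label{thm:matrix}
For an $r\times q$ $0/1$ matrix with $M$ ones, given by lists, one can decide in time $O\big(r+q+M+\sum_i\Delta_i\big)$ whether it has $\Gamma$-free row and column orderings, and output them if so. Here $\Delta_i$ is the largest column sum among the columns with a one in row $i$, and $0$ if there is none. In particular this takes time $O(r+q+M+\min\{r,q\}^2)$.
\end{theorem}

\begin{proof}
The defining implication concerns two columns with a one in a common row, so zero columns may be removed and placed anywhere afterwards. Apply Theorem~\ref{thm:hyper} to the remaining columns. Column sums are at most $r$, so $\sum_i\Delta_i\le r^2$. If $q<r$, transpose first, in time $O(r+q+M)$.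
\end{proof}

A $0/1$ matrix is \emph{totally balanced} if it has no submatrix that is the vertex--edge incidence matrix of a cycle of length at least~3. By a known theorem (Anstee--Farber; Hoffman--Kolen--Sakarovitch; Lubiw), a matrix has $\Gamma$-free orderings if and only if it is totally balanced; the configuration excluded in the proof of Lemma~\ref{lem:triple} is the cycle of length~3. So Theorem~\ref{thm:matrix} tests total balancedness. A bipartite graph is \emph{chordal bipartite} if it has no induced cycle of length at least~6. In the matrix whose rows and columns are the two sides and whose ones are the edges, a submatrix that is the incidence matrix of a cycle of length $\ell$ corresponds to an induced cycle of length $2\ell$. So Theorem~\ref{thm:matrix} also tests whether a bipartite graph is chordal bipartite.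

We do not claim time $O(r+q+M)$ for arbitrary sparse matrices. An $r\times r$ matrix with ones exactly in the first row, the first column and the diagonal has fewer than $3r$ ones, while $\sum_i\Delta_i=r^2$ for it and for its transpose. In Theorem~\ref{thm:main} this term is absorbed because a vertex in a clique of size $s$ has degree at least $s-1$.

\begin{thebibliography}{9}

\bibitem{schord}
\emph{New Proofs for Strongly Chordal Graphs and Chordal Bipartite Graphs},
\texttt{http://www.math.uiuc.edu/\~{}west/pubs/schord.pdf}.

\end{thebibliography}
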